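# Coding structures into distributive lattices: degree spectra

## 1. Copies, spectra, and a first target

How hard is it to write down a countable structure? One isomorphism type has many presentations on the domain $\omega$, and these can have different Turing degrees. The set of degrees that occur is a measure of the information in the isomorphism type. These notes ask which sets of degrees arise when the structure is a distributive lattice.

Throughout, $L'$ is a computable signature, a **copy** of a countably infinite structure $\mathcal S$ is a structure isomorphic to $\mathcal S$ with domain $\omega$, and $D(\mathcal A)\subseteq\omega$ is the atomic diagram of a copy $\mathcal A$, coded by Gödel numbers.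

**Definition (degree spectrum).** $\mathrm{DgSp}(\mathcal S)=\{\deg_T(D(\mathcal A)):\mathcal A\text{ is a copy of }\mathcal S\}$.

**Definition (automorphically trivial).** $\mathcal S$ is automorphically trivial if there is a finite $F\subseteq\mathrm{dom}(\mathcal S)$ such that every permutation of $\mathrm{dom}(\mathcal S)$ fixing each element of $F$ is an automorphism. Otherwise $\mathcal S$ is automorphically nontrivial.

For example, an infinite set with no relations is automorphically trivial with $F=\emptyset$, and all its copies are computable, so its spectrum is $\{\mathbf 0\}$. An infinite star graph is trivial too, with $F$ consisting of the center. Every infinite rigid structure is nontrivial, because for finite $F$ the transposition of two elements outside $F$ is not an automorphism.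

**Definition (spectrally universal).** A class $K$ of countable structures in a fixed computable signature is spectrally universal if for every computable signature $L'$ and every countably infinite, automorphically nontrivial $L'$-structure $\mathcal S$ there is a countably infinite $\mathcal A\in K$ with $\mathrm{DgSp}(\mathcal A)=\mathrm{DgSp}(\mathcal S)$.

Lattices are taken in the signature $\{\vee,\wedge\}$. The question, posed as an open problem in "On Spectrally Universal Classes of Structures", is whether the class of distributive lattices is spectrally universal. Two facts give the background. Bazhenov, Frolov, Kalimullin and Melnikov (2017) showed that some distributive lattice has the Slaman–Wehner spectrum $\{\mathbf d:\mathbf d\ne\mathbf 0\}$. No Boolean algebra has this spectrum, because every low Boolean algebra has a computable copy (Downey and Jockusch 1994). We shall see that the answer is yes.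

We begin with the simplest information a structure can carry, a single set $X$.

**Proposition 1.** For every $X\subseteq\omega$ there is a countably infinite distributive lattice with spectrum $\{\mathbf d:\mathbf d\ge\deg_T(X)\}$.

The proof occupies Sections 2–4, and the tools of Sections 2 and 3 are the ones used for arbitrary structures later. One more notion is needed.

**Definition (relatively complemented).** A lattice is relatively complemented if for all $x\le z\le y$ there is $z'$ with $z\wedge z'=x$ and $z\vee z'=y$. Such a $z'$ is called a complement of $z$ in $[x,y]$.

The lattice $\mathrm{Fin}(Q)$ of finite subsets of a set $Q$ is relatively complemented: take $z'=x\cup(y\setminus z)$. The three-element chain is not, since its middle element has no complement in the whole chain. In a distributive lattice complements in an interval are unique when they exist, by the cancellation law: if $x\vee y=x\vee z$ and $x\wedge y=x\wedge z$, then $y=z$. Indeed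
$$y=y\wedge(x\vee z)=(x\wedge y)\vee(y\wedge z)=(x\wedge z)\vee(y\wedge z)=z\wedge(x\vee y)=z\wedge(x\vee z)=z.$$

## 2. The lattice of bicliques of a bipartite graph

The plan is to code information into a bipartite graph and the graph into a lattice. Let $H=(P,Q,E)$ be a bipartite graph with sides $P,Q$ and edge set $E\subseteq P\times Q$. Put
$$\Lambda(H)=\{(W,V):W\subseteq P,\ V\subseteq Q\text{ finite},\ W\times V\subseteq E\},$$
$$(W,V)\vee(W',V')=(W\cap W',V\cup V'),\qquad (W,V)\wedge(W',V')=(W\cup W',V\cap V').$$

The operations stay inside $\Lambda(H)$: a pair in $(W\cap W')\times(V\cup V')$ has its first entry in both $W$ and $W'$ and its second in $V$ or $V'$, so it lies in $(W\times V)\cup(W'\times V')\subseteq E$; the same reasoning applies to $(W\cup W')\times(V\cap V')$. So $\Lambda(H)$ is a sublattice of $\mathrm{Fin}(P)^{op}\times\mathrm{Fin}(Q)$, and therefore a distributive lattice. Its order is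
$$(W,V)\le(W',V')\iff W\supseteq W'\text{ and }V\subseteq V'.$$

Write
$$e=(\emptyset,\emptyset),\qquad [p]=(\{p\},\emptyset)<e\ (p\in P),\qquad [q]=(\emptyset,\{q\})>e\ (q\in Q).$$
For $x=(W,V)$ we have $x\wedge e=(W,\emptyset)$ and $x\vee e=(\emptyset,V)$. Hence ${\downarrow}e=\{(W,\emptyset)\}\cong\mathrm{Fin}(P)^{op}$ and ${\uparrow}e=\{(\emptyset,V)\}\cong\mathrm{Fin}(Q)$. Both are relatively complemented. Moreover $(W,\emptyset)=\bigwedge_{p\in W}[p]$ and $(\emptyset,V)=\bigvee_{q\in V}[q]$, where the empty meet and join are $e$. Since $x=(W,V)$ is determined by $x\wedge e$ and $x\vee e$, it is determined by the sets $W,V$ of vertices read off in this way.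

Try the two smallest graphs with $P=\{p\}$, $Q=\{q\}$. If $p,q$ are not adjacent, $\Lambda(H)$ is the chain $[p]<e<[q]$. If they are adjacent, there is one more element $(\{p\},\{q\})$, with meet $[p]$ and join $[q]$ with $e$, and $\Lambda(H)$ is the four-element Boolean lattice. An edge is thus visible as a complement of $e$. In general, for $w\le e\le v$ let
$$\rho(w,v):\iff\exists y\,(y\wedge e=w\ \text{ and }\ y\vee e=v),$$
that is, $e$ has a complement in $[w,v]$. For $w=(W,\emptyset)$ and $v=(\emptyset,V)$ the only possible $y$ is $(W,V)$, so
$$\rho(w,v)\iff W\times V\subseteq E.\tag{1}$$

## 3. Enumerating the graph from a copy of the lattice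

Let $\mathcal B$ be a copy of $\Lambda(H)$. To recover $H$ we must find in $\mathcal B$ the image of $e$ and the images of the $[p]$ and $[q]$.

The sensible first try is to notice that the $[q]$ are the atoms of ${\uparrow}e$, and the $[p]$ the coatoms of ${\downarrow}e$. The trouble is that "no element lies strictly between $e$ and $v$" is a universal statement, and no finite list of facts confirms it. Precisely, for countably infinite $Q$ the map $V\mapsto V\times\{0,1\}$ is a lattice embedding of $\mathrm{Fin}(Q)$ into $\mathrm{Fin}(Q\times\{0,1\})\cong\mathrm{Fin}(Q)$ which takes singletons to two-element sets. So any finite list of facts about $\vee,\wedge$ that holds of a singleton and some other elements of $\mathrm{Fin}(Q)$ also holds of a two-element set and suitable other elements. The facts inside ${\uparrow}e$ never certify an atom.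

The way past this is to let the other side of the graph certify. If $H$ has no 4-cycle, a set $W$ of vertices having two common neighbors can have only one element, and having common neighbors is an existential statement by (1).

**Definition (legible).** A bipartite graph $H=(P,Q,E)$ is legible if every vertex has degree at least $2$, there is no 4-cycle, every $p\in P$ has a non-neighbor in $Q$, and every $q\in Q$ has a non-neighbor in $P$.

A cycle of length $6$ is legible. The cycle of length $4$ is not, and the next lemma fails for it: with $P=\{p_1,p_2\}$, $Q=\{q_1,q_2\}$ and all edges present, the element $(P,\emptyset)$ passes the test below with $v_i=[q_i]$.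

**Lemma 2.** Suppose every vertex of $H$ has degree $\ge2$ and $H$ has no 4-cycle. Then:

1. for $w<e$: $w=[p]$ for some $p\in P$ iff there are $v_1,v_2>e$ with $v_1\wedge v_2=e$ and $\rho(w,v_1\vee v_2)$;
2. for $v>e$: $v=[q]$ for some $q\in Q$ iff there are $w_1,w_2<e$ with $w_1\vee w_2=e$ and $\rho(w_1\wedge w_2,v)$.

*Proof.* If $w=[p]$, let $q_1\ne q_2$ be neighbors of $p$ and take $v_i=[q_i]$. Then $v_1\wedge v_2=e$, and $\rho(w,v_1\vee v_2)$ holds by (1). Conversely let $w=(W,\emptyset)$ and $v_i=(\emptyset,V_i)$ be as described. Since $v_i>e$ and $v_1\wedge v_2=e$, the sets $V_1,V_2$ are nonempty and disjoint, and $W\times(V_1\cup V_2)\subseteq E$ by (1). If $W$ contained $p\neq p'$, then for $q_i\in V_i$ the vertices $p,q_1,p',q_2$ would form a 4-cycle. Since $w<e$, $W\ne\emptyset$; so $|W|=1$. For the second item, let $p_1\ne p_2$ be neighbors of $q$ and take $w_i=[p_i]$; conversely, with $w_i=(W_i,\emptyset)$, the sets $W_1,W_2$ are nonempty and disjoint, $(W_1\cup W_2)\times V\subseteq E$, and $|V|\ge2$ would give a 4-cycle. $\square$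

It remains to locate $e$. Every isomorphic image of $e$ has relatively complemented up-set and down-set. This alone does not single out $e$: in the four-element lattice of a single edge, all four elements have that property. Non-neighbors make the difference.

**Lemma 3.** If each $p\in P$ has a non-neighbor in $Q$ and each $q\in Q$ has a non-neighbor in $P$, then $e$ is the unique $x\in\Lambda(H)$ such that ${\uparrow}x$ and ${\downarrow}x$ are both relatively complemented. In particular isomorphisms preserve $e$.

*Proof.* We saw in Section 2 that $e$ has the property. Let $x=(W_0,V_0)$ have it; recall $W_0\times V_0\subseteq E$.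

Suppose $p\in W_0$. Choose $q$ not adjacent to $p$; then $q\notin V_0$. In ${\uparrow}x$ we have $x\le(\emptyset,V_0)\le(\emptyset,V_0\cup\{q\})$. Let $y=(W,V)$ be a complement of $(\emptyset,V_0)$ in $[x,(\emptyset,V_0\cup\{q\})]$. The join condition reads $(\emptyset,V\cup V_0)=(\emptyset,V_0\cup\{q\})$, so $q\in V$. The meet condition reads $(W,V\cap V_0)=(W_0,V_0)$, so $W=W_0\ni p$. Hence $(p,q)\in W\times V\subseteq E$, a contradiction.

Suppose $q\in V_0$. Choose $p$ not adjacent to $q$; then $p\notin W_0$. In ${\downarrow}x$ we have $(W_0\cup\{p\},\emptyset)\le(W_0,\emptyset)\le x$. Let $(W,V)$ be a complement of $(W_0,\emptyset)$ in $[(W_0\cup\{p\},\emptyset),x]$. The join condition $(W\cap W_0,V)=(W_0,V_0)$ gives $V=V_0\ni q$. The meet condition $(W\cup W_0,\emptyset)=(W_0\cup\{p\},\emptyset)$ gives $p\in W$. Again $(p,q)\in E$, a contradiction. So $W_0=V_0=\emptyset$. $\square$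

Let $H$ be legible and countably infinite, and $\mathcal B$ a copy of $\Lambda(H)$. Let $e^{\mathcal B}$ be the element given by Lemma 3; it is one natural number, and we treat it as finite information. Let $P_{\mathcal B}$ and $Q_{\mathcal B}$ be the sets of elements of $\mathcal B$ that satisfy the conditions of Lemma 2, with $e^{\mathcal B}$ for $e$, and let $E_{\mathcal B}=\{(w,v)\in P_{\mathcal B}\times Q_{\mathcal B}:\rho(w,v)\}$. Put $H_{\mathcal B}=(P_{\mathcal B},Q_{\mathcal B},E_{\mathcal B})$.

**Corollary 4.** The sets $P_{\mathcal B},Q_{\mathcal B},E_{\mathcal B}$ are c.e. in $D(\mathcal B)$, uniformly in $D(\mathcal B)\oplus\{e^{\mathcal B}\}$. Every isomorphism $\Lambda(H)\to\mathcal B$ induces an isomorphism $H\to H_{\mathcal B}$ preserving sides, and every isomorphism $\mathcal B\to\mathcal B'$ of copies induces an isomorphism $H_{\mathcal B}\to H_{\mathcal B'}$ preserving sides.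

*Proof.* The conditions are existential, which gives the first sentence. Isomorphisms carry $e$ to $e^{\mathcal B}$, and $e^{\mathcal B}$ to $e^{\mathcal B'}$, by Lemma 3, and they preserve the conditions of Lemma 2 and $\rho$. In $\Lambda(H)$ these conditions define $\{[p]\}$, $\{[q]\}$ and, by (1), the edges. $\square$

Only an enumeration of the edges is available, so non-edges are not seen. What we code must be readable from positive facts.

## 4. Cones of degrees: a disjoint union of cycles

*Proof of Proposition 1.* Let $H_X$ be the disjoint union, over $n\in\omega$, of a cycle of length $4n+6$ if $n\in X$ and of length $4n+8$ if $n\notin X$. Its vertices are $(n,s)$ with $s$ below the length of the $n$-th cycle, consecutive ones (modulo the length) being adjacent; $P$ contains those with $s$ even, $Q$ those with $s$ odd. All degrees are $2$, all cycles have length at least $6$, and each vertex has non-neighbors on other cycles. So $H_X$ is legible. Let $\mathcal L_X=\Lambda(H_X)$.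

**Step 1.** This step gives an $X$-computable copy. With natural codes, $H_X$ is $X$-computable, so $\Lambda(H_X)$ is an infinite $X$-computable set of pairs of finite sets with $X$-computable operations. Transfer it to $\omega$ along the increasing enumeration of the codes; call the result $\mathcal B_0$.

**Step 2.** This step shows that every copy $\mathcal B$ computes $X$. The numbers $4n+6$ and $4n'+8$ are different modulo $4$, so $n\in X$ iff $H_X$ has a cycle of length $4n+6$, and $n\notin X$ iff it has one of length $4n+8$. By Corollary 4, $D(\mathcal B)$ enumerates the edges of $H_{\mathcal B}\cong H_X$. Given $n$, wait for a cycle of length $4n+6$ or $4n+8$; exactly one of them appears.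

**Step 3.** This step realizes every degree above $\deg_T(X)$. Let $q_i=(i,1)\in Q$ and $c_n=(\emptyset,\{q_0,\dots,q_n\})$. Then $c_0<c_1<\cdots$ is a chain that is an $X$-computable sequence in $\mathcal B_0$, its range is $X$-computable, and infinitely many elements (those of ${\downarrow}e$) lie outside it. Let $Y\ge_TX$. Define a bijection $h:\omega\to\mathcal B_0$: the values $h(3n),h(3n+1)$ are $c_{2n},c_{2n+1}$ in this order if $n\in Y$ and in the reverse order if $n\notin Y$, and $h(3n+2)$ is the $n$-th element outside the chain. Then $h\le_TY$, so $\mathcal B=h^{-1}(\mathcal B_0)$ satisfies $D(\mathcal B)\le_TY$. Conversely $n\in Y$ iff $3n\wedge(3n+1)=3n$ in $\mathcal B$. So $D(\mathcal B)\equiv_TY$.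

By Step 2 every degree in the spectrum is $\ge\deg_T(X)$, and by Step 3 all these degrees occur. $\square$

## 5. What changes for an arbitrary structure

Replace the single set $X$ by a structure $\mathcal S$. Four things change.

First, Step 3 used an explicit chain to code $Y$ into the order of the domain. We must also pass from copies of the lattice back to copies of $\mathcal S$, and $\mathcal S$ need not have a chain. Section 6 replaces the chain by automorphic nontriviality.

Second, the relations $R_i(\bar a)$ must be coded positively, both when true and when false. The two cycle lengths did this for $n\in X$; now vertices of the graph will carry one of two marks.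

Third, the marks must be recognizable inside a graph whose shape depends on $\mathcal S$. In $H_X$ the only cycles were the ones we had put there. If a vertex is marked by a cycle of prescribed length, an accidental cycle of that length might be mistaken for a mark. We shall arrange that accidental cycles have length divisible by $4$ and cycles in marks have length $\equiv2\pmod4$.

Fourth, we want the lattice to have no more automorphisms than $\mathcal S$. If a vertex $v$ is marked by hanging a single cycle on it, the reflection of that cycle fixing $v$ is a nontrivial automorphism of the graph, hence induces one of the lattice, even when $\mathcal S$ is rigid. The mark must be a graph with no such symmetry.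

Here are the results.

**Theorem A.** The class of distributive lattices is spectrally universal: for every computable signature $L'$ and every countably infinite, automorphically nontrivial $L'$-structure $\mathcal S$ there is a countably infinite distributive lattice $\mathcal L$ (signature $\{\vee,\wedge\}$) with $\mathrm{DgSp}(\mathcal L)=\mathrm{DgSp}(\mathcal S)$.

**Theorem B.** For every countably infinite structure $\mathcal S$ in a computable signature there are an infinite distributive lattice $\mathcal L$, an element $e\in\mathcal L$ fixed by all automorphisms of $\mathcal L$ such that ${\uparrow}e$ and ${\downarrow}e$ are relatively complemented, and an injection $a\mapsto[a]$ of $\mathcal S$ into $\mathcal L$, such that: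

1. if $\mathcal S$ is automorphically nontrivial, then $\mathrm{DgSp}(\mathcal L)=\mathrm{DgSp}(\mathcal S)$;
2. $\mathrm{Aut}(\mathcal L)\cong\mathrm{Aut}(\mathcal S)$;
3. for every oracle $Z$ there is a bijection between $Z$-computable copies of $\mathcal S$ modulo $Z$-computable isomorphism and $Z$-computable copies of $\mathcal L$ modulo $Z$-computable isomorphism; it preserves and reflects $Y$-computable isomorphism for all $Y\ge_TZ$. The same holds for copies of $(\mathcal S,\bar s)$ and of $(\mathcal L,[\bar s])$, for any finite tuple $\bar s$ in $\mathcal S$;
4. for every $n\ge1$ and $U\subseteq\mathcal S^n$ there is $U^*\subseteq\mathcal L^n$ such that the images of $U$ in computable copies of $\mathcal S$ and the images of $U^*$ in computable copies of $\mathcal L$ have the same Turing degrees.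

**Theorem C.**

1. The spectra of countably infinite distributive lattices are exactly the spectra of countably infinite automorphically nontrivial structures in computable signatures. The same holds for bounded distributive lattices, in signature $\{\vee,\wedge\}$ or $\{\vee,\wedge,0,1\}$.
2. If $X$ is computable from every copy of some countably infinite relatively complemented distributive lattice, then $X$ is computable. Consequently the class of relatively complemented distributive lattices is not spectrally universal.
3. If $\mathcal R$ is a countable distributive lattice in which every finite Boolean lattice embeds, and a single Turing functional computes $X$ from $D(\mathcal B)$ for every copy $\mathcal B$ of $\mathcal R$, then $X$ is computable. Consequently, let $X$ be noncomputable, $\mathcal S=(\omega;\mathrm{succ},0,X)$, and let $\mathcal L,e$ be the lattice and element constructed below for $\mathcal S$. A single functional computes from $D(\mathcal B)\oplus\{e^{\mathcal B}\}$ the diagram of a copy of $\mathcal S$, for all copies $\mathcal B$ of $\mathcal L$. But no single functional does this from $D(\mathcal B)$ alone, and no single functional computes $e^{\mathcal B}$ from $D(\mathcal B)$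 for all $\mathcal B$.

**Convention.** We pass from $L'$ to a relational signature $\{R_i\}_{i\in\omega}$ with $R_i$ of arity $n_i\ge1$, $i\mapsto n_i$ computable, and $R_0$ unary and interpreted as the whole domain. To do so, replace functions and constants by their graphs, replace 0-ary relations (if allowed) by constant unary ones, and pad with copies of $R_0$. Isomorphisms, and so automorphic triviality, do not change. The degrees of diagrams do not change either, uniformly: the graph of a function is part of the atomic diagram, and conversely a value $f(\bar a)$ is found from the graph by searching, after which nested terms can be evaluated. The same is done with $\vee,\wedge$ when convenient. We also take $\mathcal S$ to have domain $\omega$.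

## 6. Upward closure of spectra

**Lemma 5 (Knight 1986).** Let $\mathcal A$ be automorphically nontrivial with domain $\omega$, and let $D(\mathcal A)\le_TX$. Then there is $\mathcal B\cong\mathcal A$ with domain $\omega$ and $D(\mathcal B)\equiv_TX$.

In Section 4 the code for $n\in Y$ was the order in which two comparable elements were listed. Here a pair of disjoint tuples with different finite diagrams takes the place of the two elements. The decoder must learn how long these tuples are without help from $\mathcal A$, and this is the only delicate point.

*Proof.* For a tuple $\bar d=(d_0,\dots,d_{l-1})$ of distinct elements let $\delta(\bar d)=\delta_{\mathcal A}(\bar d)$ be the binary string listing, in a fixed order, the truth values of $R_i(d_{j_1},\dots,d_{j_{n_i}})$ for all $i<l$ and all $j_1,\dots,j_{n_i}<l$.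

**Step 1.** This step finds distinguishable tuples over any $\bar p$: *for every tuple $\bar p$ of distinct elements there are $r\ge1$ and $\bar a,\bar b$ of length $r$ such that $\bar p\bar a\bar b$ has distinct entries and $\delta(\bar p\bar a)\ne\delta(\bar p\bar b)$.* By nontriviality, applied to $F=\mathrm{ran}\,\bar p$, there are a permutation $\pi$ fixing $\mathrm{ran}\,\bar p$ pointwise, an $i$ and a tuple $\bar c$ such that exactly one of $R_i(\bar c)$, $R_i(\pi\bar c)$ holds. Let $\bar c'$ list the distinct entries of $\bar c$ outside $\mathrm{ran}\,\bar p$. It is nonempty, since otherwise $\pi\bar c=\bar c$. Choose an index tuple that picks $\bar c$ out of $\bar p\bar c'$; it picks $\pi\bar c$ out of $\bar p\,\pi(\bar c')$. So these two tuples differ on $R_i$ at this index tuple. They need not be disjoint beyond $\bar p$. Choose $\bar d$ of length $|\bar c'|$ with distinct entries outside $\bar p,\bar c',\pi(\bar c')$. At the same index tuple $\bar p\bar d$ differs from one of $\bar p\bar c'$, $\bar p\,\pi(\bar c')$. That one together with $\bar d$ gives two disjoint tuples. Finally pad both with distinct fresh elements until the total length $|\bar p|+r$ exceeds $i$, so that $\delta$ records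 $R_i$.

**Step 2.** This step makes the length $r$ visible. Call a pair as in Step 1 *balanced* if for $z=\bar a\bar b$ and for $z=\bar b\bar a$, and all $1\le r'<r$,
$$\delta(\bar p\,z[0,r'))=\delta(\bar p\,z[r',2r')).\tag{2}$$
*A balanced pair exists.* If (2) fails for some $z$ and $r'$, replace the pair by $(z[0,r'),z[r',2r'))$. These are disjoint, since $z$ has distinct entries, and their $\delta$'s over $\bar p$ differ. The length has dropped from $r$ to $r'$. For $r=1$ the condition is vacuous, so the iteration ends.

**Step 3.** This step builds $\mathcal B$. Construct $h=\bigcup_s\bar p_s:\omega\to\mathcal A$ from $\bar p_0$ empty. At stage $s$ find, computably in $D(\mathcal A)$, a balanced pair over $\bar p_s$; the condition is symmetric, so we may name the pair such that $\delta(\bar p_s\bar a)<_{\mathrm{lex}}\delta(\bar p_s\bar b)$. Put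
$$\bar p_{s+1}=\bar p_s\bar a\bar b\,c\ \text{ if }s\in X,\qquad \bar p_{s+1}=\bar p_s\bar b\bar a\,c\ \text{ if }s\notin X,$$
where $c$ is the least element not yet used. Because of $c$, $h$ is a bijection, and $h\le_TX\oplus D(\mathcal A)\equiv_TX$. Let $\mathcal B=h^{-1}(\mathcal A)$. Then $D(\mathcal B)\le_TX$.

**Step 4.** This step recovers $X$ from $D(\mathcal B)$. Suppose $m=|\bar p_s|$ is known. Find the least $r\ge1$ with
$$\delta_{\mathcal B}(0,\dots,m-1,\,m,\dots,m+r-1)\ne\delta_{\mathcal B}(0,\dots,m-1,\,m+r,\dots,m+2r-1).$$
At the $r$ used in stage $s$ the two strings differ, and for smaller values they agree by (2). So the least $r$ is the one used. Then $s\in X$ iff the first string is lexicographically smaller, and $|\bar p_{s+1}|=m+2r+1$. So $X\le_TD(\mathcal B)$. $\square$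

**Lemma 6.** Every infinite distributive lattice $\mathcal L$ is automorphically nontrivial.

*Proof.* Suppose every permutation fixing the finite set $F$ pointwise is an automorphism. If $x<y$ with $x,y\notin F$, the transposition $(x\,y)$ gives $y<x$, a contradiction. So $\mathcal L\setminus F$ is an antichain. Take distinct $x,y,z\notin F$. Then $x\vee y>x$ and $x\wedge y<x$, so both elements lie in $F$. The transposition $(y\,z)$ fixes them, and it maps $x\vee y$ to $x\vee z$ and $x\wedge y$ to $x\wedge z$. So $x\vee y=x\vee z$ and $x\wedge y=x\wedge z$, and $y=z$ by cancellation, a contradiction. $\square$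

Consequently the spectrum of an infinite distributive lattice is closed upward, and the spectrum $\{\mathbf 0\}$ of a pure set is out of reach. The nontriviality of $\mathcal S$ in Theorem A is therefore needed.

## 7. Tags and theta gadgets: the graph $H_{\mathcal A}$

Let $\mathcal A$ be an infinite relational structure as in the Convention. Define a graph $\Gamma=\Gamma_{\mathcal A}$ whose vertices carry *tags*:

- *element vertices* $a$, for $a\in\mathcal A$, with tag $1$;
- *fact vertices* $f_{i,\bar a}$, for $i\in\omega$ and $\bar a\in\mathcal A^{n_i}$, with tag $4i+2\varepsilon+2$, where $\varepsilon=1$ if $\mathcal A\models R_i(\bar a)$ and $\varepsilon=0$ otherwise;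
- *position vertices* $g_{i,\bar a,j}$, for $1\le j\le n_i$, with tag $2j+1$.

The edges of $\Gamma$ are $f_{i,\bar a}-g_{i,\bar a,j}$ and $g_{i,\bar a,j}-a_j$. A tag determines the kind of vertex and, in addition, $(i,\varepsilon)$ or $j$: tag $1$ is an element vertex, an even tag a fact vertex with $(\mathrm{tag}-2)/2=2i+\varepsilon$, an odd tag $\ge3$ a position vertex. $\Gamma$ is simple and bipartite, with the position vertices against the others. No vertex is isolated: $f_{i,\bar a}$ has neighbors because $n_i\ge1$, and $a$ is adjacent to $g_{0,(a),1}$. For instance, $f_{0,(a)}$ has tag $4$, as $R_0$ is always true.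

We cannot use $\Gamma$ itself. If $R_i$ is binary, then $f_{i,(a,a)},\,g_{i,(a,a),1},\,a,\,g_{i,(a,a),2}$ form a 4-cycle, and Lemma 2 fails. Subdividing every edge removes all 4-cycles and makes all cycle lengths that come from $\Gamma$ divisible by $4$.

**Definition ($H_{\mathcal A}$).** $H=H_{\mathcal A}$ is obtained from $\Gamma$ as follows. Subdivide every edge of $\Gamma$ by one *midpoint*. To each $\Gamma$-vertex $v$ of tag $k$ attach a gadget $\Theta_v$, which contains $v$ and new vertices $u,x_1,\dots,x_4,y_1,\dots,y_{4k+4}$, with three paths from $v$ to $u$:
$$v-u,\qquad v-x_1-x_2-x_3-x_4-u,\qquad v-y_1-\cdots-y_{4k+4}-u$$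
of lengths $1$, $5$ and $4k+5$. The side $P$ consists of the $\Gamma$-vertices and the $x_s,y_s$ with $s$ even; the side $Q$ consists of the midpoints, the vertices $u$, and the $x_s,y_s$ with $s$ odd.

All edges go between $P$ and $Q$; in particular $x_4,y_{4k+4}\in P$ are adjacent to $u\in Q$. The three different path lengths remove the reflection that a single cycle would have.

**Lemma 7.**

1. All degrees in $H$ are $\ge2$; every $p\in P$ has a non-neighbor in $Q$ and every $q\in Q$ has a non-neighbor in $P$.
2. Every cycle of $H$ either lies in some $\Theta_v$, and then has length $6$, $4k+6$ or $4k+10$ with $k=\mathrm{tag}(v)$, or has length $\equiv0\pmod4$ and $\ge8$. So $H$ has no 4-cycle.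
3. Call a subgraph $T$ a *$k$-theta at $v$* if it consists of $v$ and some $u\ne v$ joined by three internally disjoint paths of lengths $1,5,4k+5$. For $k\ge1$, $v$ is a $\Gamma$-vertex of tag $k$ iff there are a $k$-theta $T$ at $v$ and a neighbor of $v$ outside $T$. In that case $T=\Theta_v$, and the labeling $u,x_s,y_s$ of $T$ is uniquely determined.
4. Two distinct $\Gamma$-vertices have a common neighbor in $H$ iff they are adjacent in $\Gamma$; the common neighbor is then their midpoint.

*Proof.* (1) The degrees are clear from the construction. Each $q\in Q$ has degree $2$ or $3$: midpoints and the odd $x_s,y_s$ have degree $2$, the vertices $u$ degree $3$. As $P$ is infinite, $q$ has a non-neighbor. For $p\in P$, look at the vertices $x_1$ of the infinitely many gadgets. They lie in $Q$, and the neighborhood $\{v,x_2\}$ of the $x_1$ in $\Theta_v$ is contained in $\Theta_v$, so these neighborhoods are pairwise disjoint. Hence $p$ is adjacent to at most one of them.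

(2) The vertices of $\Theta_v\setminus\{v\}$ have all their neighbors in $\Theta_v$. A cycle that meets $\Theta_v\setminus\{v\}$ could leave $\Theta_v$ and return only through $v$, and it passes $v$ at most once. So it stays in $\Theta_v$. Since interior vertices of the three paths have degree $2$ there, a cycle in $\Theta_v$ consists of two of the three paths. Its length is $1+5$, $1+(4k+5)$ or $5+(4k+5)$. Any other cycle of $H$ is a subdivided cycle of $\Gamma$. As $\Gamma$ is simple and bipartite, the latter has even length $\ell\ge4$, and the former has length $2\ell$.

(3) ($\Rightarrow$) Take $T=\Theta_v$. As $v$ is not isolated in $\Gamma$, a midpoint is adjacent to $v$, and it lies outside $T$. ($\Leftarrow$) The cycles of $T$ of lengths $6$ and $4k+6$ have length $\equiv2\pmod4$, so by (2) each of them lies in a gadget. They share the vertices $v,u$, and distinct gadgets are disjoint, so both lie in one gadget $\Theta_{v'}$. Their union is $T$, so $T\subseteq\Theta_{v'}$. The graph $T$ has three cycles and $\Theta_{v'}$ has exactly three, so they are the same cycles, and $T=\Theta_{v'}$. Comparing the longest cycles, $4k+10=4\,\mathrm{tag}(v')+10$, so $\mathrm{tag}(v')=k$. The vertices of degree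 $3$ in $T$ are $v,u$, and in $\Theta_{v'}$ they are $v'$ and its partner $u'$. So $\{v,u\}=\{v',u'\}$. As $u'$ has no neighbor outside $\Theta_{v'}$ but $v$ has one, $v=v'$. The labeling is unique since the path lengths $1,5,4k+5$ are distinct.

(4) The neighbors of a $\Gamma$-vertex $v$ are the midpoints of $\Gamma$-edges at $v$ and vertices of $\Theta_v\setminus\{v\}$. The latter are adjacent to no other $\Gamma$-vertex. So a common neighbor of $v\ne v'$ is a midpoint of an edge at $v$ and at $v'$, that is, of the edge $vv'$. Conversely the midpoint of an edge is adjacent to both ends. $\square$

By parts (1) and (2), $H_{\mathcal A}$ is legible, so everything in Section 3 applies to it. Parts (3) and (4) say that tags and $\Gamma$-adjacency are positive: a finite set of edges, with inequality of vertices, certifies them. Fix $\mathcal S$ and let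
$$\mathcal L=\Lambda(H_{\mathcal S}).$$

## 8. The maps $F$ and $G$ between copies, and Theorem A

**Step 1.** This step defines $F$, from copies of $\mathcal S$ to copies of $\mathcal L$. Let $\mathcal A\cong\mathcal S$ have domain $\omega$. With natural codes for vertices, $H_{\mathcal A}$ (vertices, sides, edges) is uniformly $D(\mathcal A)$-computable; the diagram is used to find the tags of the fact vertices, and with them the sizes of their gadgets. So $\Lambda(H_{\mathcal A})$ is an infinite $D(\mathcal A)$-computable set of pairs of finite sets with $D(\mathcal A)$-computable operations. Transfer it to $\omega$ along its increasing enumeration to get $F(\mathcal A)\cong\mathcal L$ with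
$$D(F(\mathcal A))\le_TD(\mathcal A).$$
We identify elements of $F(\mathcal A)$ with pairs $(W,V)$, and write $[a]$ for the element $(\{a\},\emptyset)$. An isomorphism $\varphi:\mathcal A\to\mathcal A'$ induces an isomorphism $H_\varphi:H_{\mathcal A}\to H_{\mathcal A'}$ by $a\mapsto\varphi(a)$, $f_{i,\bar a}\mapsto f_{i,\varphi(\bar a)}$, $g_{i,\bar a,j}\mapsto g_{i,\varphi(\bar a),j}$, midpoints to corresponding midpoints and gadget vertices to equally labeled ones; tags are preserved because $\varphi$ is an isomorphism. Then $F(\varphi):(W,V)\mapsto(H_\varphi(W),H_\varphi(V))$ is an isomorphism $F(\mathcal A)\to F(\mathcal A')$, with $F(\varphi)\le_T\varphi\oplus D(\mathcal A)\oplus D(\mathcal A')$ and $F(\varphi)([a])=[\varphi(a)]$.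

**Step 2.** This step defines $G$, from copies of $\mathcal L$ to copies of $\mathcal S$. Let $\mathcal B\cong\mathcal L$ have domain $\omega$. By Corollary 4, $D(\mathcal B)$ enumerates $H_{\mathcal B}\cong H_{\mathcal S}$, given the number $e^{\mathcal B}$. Equality of vertices is decidable, since they are natural numbers. By Lemma 7(3),(4) the relations "$v$ is a $\Gamma$-vertex of tag $k$" and "$v,v'$ are $\Gamma$-adjacent" are c.e. in $D(\mathcal B)$: for the first, search for a $k$-theta at $v$ and one more neighbor of $v$; for the second, search for a common neighbor of the distinct $\Gamma$-vertices $v,v'$. Let $w_0,w_1,\dots$ be the resulting one-to-one enumeration of the $\Gamma$-vertices of tag $1$, of which there are infinitely many. Define $G(\mathcal B)$ on $\omega$: to decide $R_i(m_1,\dots,m_{n_i})$, search for $\varepsilon\in\{0,1\}$, a $\Gamma$-vertex $f$ of tag $4i+2\varepsilon+2$, and $\Gamma$-vertices $g_j$ of tag $2j+1$ ($1\le j\le n_i$) with $g_j$ $\Gamma$-adjacent to $f$ and to $w_{m_j}$. Answer "true" iff $\varepsilon=1$.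

**Step 3.** This step checks that $G(\mathcal B)\cong\mathcal S$, in a form we shall use again. Let $\psi:\mathcal L\to\mathcal B$ be any isomorphism. It carries $H_{\mathcal S}$ onto $H_{\mathcal B}$, with tags and $\Gamma$-adjacency. So for each $a\in\mathcal S$ there is exactly one $m$ with $\psi([a])=w_m$; let $\kappa(a)=m$. Then $\kappa:\mathcal S\to G(\mathcal B)$ is a bijection. In $H_{\mathcal S}$ a $\Gamma$-vertex of tag $4i+2\varepsilon+2$ is some $f_{i,\bar b}$ with $\varepsilon$ the truth value of $R_i(\bar b)$. Its only $\Gamma$-neighbor of tag $2j+1$ is $g_{i,\bar b,j}$, whose only $\Gamma$-neighbor of tag $1$ is $b_j$. So the search for $R_i(\kappa(a_1),\dots,\kappa(a_{n_i}))$ succeeds with exactly one $f$, namely the image of $f_{i,\bar a}$, and returns the truth value of $R_i(\bar a)$ in $\mathcal S$. Thus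
$$\kappa:\mathcal S\to G(\mathcal B),\quad \psi([a])=w_{\kappa(a)},\quad\text{is an isomorphism.}\tag{3}$$
Hence $G(\mathcal B)\cong\mathcal S$ and $D(G(\mathcal B))\le_TD(\mathcal B)$, and the reduction is uniform in $D(\mathcal B)\oplus\{e^{\mathcal B}\}$.

**Proof of Theorem A.** Let $\mathcal S$ be automorphically nontrivial. $\mathcal L$ is an infinite distributive lattice, so it is automorphically nontrivial by Lemma 6. If $\mathbf d=\deg_T D(\mathcal A)\in\mathrm{DgSp}(\mathcal S)$, then $F(\mathcal A)$ is a copy of $\mathcal L$ with $D(F(\mathcal A))\le_TD(\mathcal A)$, and Lemma 5 gives a copy of $\mathcal L$ of degree $\mathbf d$. If $\mathbf d=\deg_T D(\mathcal B)\in\mathrm{DgSp}(\mathcal L)$, then $G(\mathcal B)$ is a copy of $\mathcal S$ with $D(G(\mathcal B))\le_TD(\mathcal B)$, and Lemma 5 gives a copy of $\mathcal S$ of degree $\mathbf d$. So $\mathrm{DgSp}(\mathcal L)=\mathrm{DgSp}(\mathcal S)$. $\blacksquare$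

## 9. Automorphisms, computable isomorphisms and relations: Theorem B

The lattice is $\mathcal L=\Lambda(H_{\mathcal S})$, the element is $e=(\emptyset,\emptyset)$, and the injection is $a\mapsto[a]$, where $a\in P$ is the element vertex. That ${\uparrow}e,{\downarrow}e$ are relatively complemented was seen in Section 2, and $e$ is fixed by automorphisms by Lemma 3. Part (1) is Theorem A. For the rest we show that $F$ and $G$ are inverse to each other up to isomorphisms that the diagrams compute.

**Step 1.** This step defines $G$ on isomorphisms. An isomorphism $\psi:\mathcal B\to\mathcal B'$ of copies of $\mathcal L$ maps $e^{\mathcal B}$ to $e^{\mathcal B'}$ and $H_{\mathcal B}$ onto $H_{\mathcal B'}$ (Corollary 4), and so it preserves tags and $\Gamma$-adjacency (Lemma 7). Put $G(\psi)(m)=m'$ iff $\psi(w_m)=w'_{m'}$, where $w'$ is the enumeration for $\mathcal B'$. Since the relations are decoded from tags and adjacency, $G(\psi):G(\mathcal B)\to G(\mathcal B')$ is an isomorphism, and $G(\psi)\le_T\psi\oplus D(\mathcal B)\oplus D(\mathcal B')$.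

**Step 2.** This step compares $\mathcal A$ with $G(F(\mathcal A))$. Let $\alpha_{\mathcal A}:\mathcal A\to G(F(\mathcal A))$ send $a$ to the $m$ for which $w_m$ is the element $[a]$ of $F(\mathcal A)$. By the argument for (3), with $\mathcal A$ in place of $\mathcal S$ and the identification of $\Lambda(H_{\mathcal A})$ with $F(\mathcal A)$ in place of $\psi$, this is an isomorphism. It is $D(\mathcal A)$-computable.

**Step 3.** This step compares $H_{\mathcal B}$ with $H_{G(\mathcal B)}$ through a map $\theta_{\mathcal B}$. Given a vertex $z$ of $H_{\mathcal B}$, search for its role and define $\theta_{\mathcal B}(z)$ accordingly: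

- if $z=w_m$, then $z\mapsto m$;
- if $z$ is a $\Gamma$-vertex of tag $4i+2\varepsilon+2$, find $\bar m$ as in the definition of $G$ (the $\Gamma$-neighbor of tag $2j+1$ is $\Gamma$-adjacent to $w_{m_j}$), and $z\mapsto f_{i,\bar m}$;
- if $z$ is a $\Gamma$-vertex of tag $2j+1$ with $j\ge1$, find its $\Gamma$-neighbor of even tag, which goes to some $f_{i,\bar m}$, and $z\mapsto g_{i,\bar m,j}$;
- if $z$ is a common neighbor of distinct $\Gamma$-vertices $z_1,z_2$, it goes to the midpoint of $\theta_{\mathcal B}(z_1)$ and $\theta_{\mathcal B}(z_2)$;
- if $z\ne z_1$ lies in a $k$-theta at $z_1$ that has, with it, a neighbor of $z_1$ outside the theta, then $z$ goes to the equally labeled vertex of $\Theta_{\theta_{\mathcal B}(z_1)}$.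

By Lemma 7 exactly one clause applies to each vertex, and the data in it are unambiguous. All searches are c.e. in $D(\mathcal B)$, so $\theta_{\mathcal B}$ is $D(\mathcal B)$-computable. To see that it is an isomorphism, take an isomorphism $\psi:\mathcal L\to\mathcal B$ and $\kappa$ as in (3). Then $\psi$ carries $f_{i,\bar a}$ to the vertex that the second clause sends to $f_{i,\kappa(\bar a)}$, and similarly for the other kinds. So $\theta_{\mathcal B}$ composed with the map $H_{\mathcal S}\to H_{\mathcal B}$ induced by $\psi$ is $H_\kappa$. Both are isomorphisms preserving sides, so $\theta_{\mathcal B}$ is one too.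

**Step 4.** This step compares $\mathcal B$ with $F(G(\mathcal B))$. For $x\in\mathcal B$ find finite $W\subseteq P_{\mathcal B}$ and $V\subseteq Q_{\mathcal B}$ with $x\wedge e^{\mathcal B}=\bigwedge W$ and $x\vee e^{\mathcal B}=\bigvee V$, empty meets and joins being $e^{\mathcal B}$. By Section 2 they exist and are unique. Put
$$\beta_{\mathcal B}(x)=(\theta_{\mathcal B}(W),\theta_{\mathcal B}(V))\in F(G(\mathcal B)).$$
The map $x\mapsto(W,V)$ is an isomorphism $\mathcal B\to\Lambda(H_{\mathcal B})$, and $\theta_{\mathcal B}$ is a graph isomorphism preserving sides, so $\beta_{\mathcal B}:\mathcal B\to F(G(\mathcal B))$ is an isomorphism. It is $D(\mathcal B)$-computable. For $x=w_m$ we get $W=\{w_m\}$ and $V=\emptyset$, so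
$$\beta_{\mathcal B}(w_m)=[m].\tag{4}$$

**Step 5.** This step proves (2). The map $\varphi\mapsto F(\varphi)$, computed on $\mathcal L=\Lambda(H_{\mathcal S})$, is a homomorphism $\mathrm{Aut}(\mathcal S)\to\mathrm{Aut}(\mathcal L)$, and it is injective because $F(\varphi)([a])=[\varphi(a)]$. For surjectivity, let $\psi\in\mathrm{Aut}(\mathcal L)$. It fixes $e$, so it induces an automorphism of $H_{\mathcal S}$ preserving $P$, $Q$, tags and $\Gamma$-adjacency. It acts on the element vertices as a permutation $\varphi$ of $\mathcal S$. By the decoding of $R_i$ in Section 8 (the truth value of $R_i(\bar a)$ is read from the tag of the one fact vertex joined to $\bar a$ in the prescribed way), $\varphi\in\mathrm{Aut}(\mathcal S)$. All other vertices are determined by the element vertices: $f_{i,\bar a}$ is the only $\Gamma$-vertex with tag in $\{4i+2,4i+4\}$ whose $\Gamma$-neighbor of tag $2j+1$ is $\Gamma$-adjacent to $a_j$ for each $j$; $g_{i,\bar a,j}$ is its $\Gamma$-neighbor of tag $2j+1$; midpoints are determined by Lemma 7(4), and gadget vertices by the unique labeling of Lemma 7(3). So $\psi$ and $F(\varphi)$ agree on all $[p]$ and $[q]$. Since $x=(W,V)$ is determined by $x\wedge e=\bigwedge_{p\in W}[p]$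 and $x\vee e=\bigvee_{q\in V}[q]$, $\psi=F(\varphi)$.

**Step 6.** This step proves (3). $F$ and $G$ send $Z$-computable copies to $Z$-computable copies, and for $Y\ge_TZ$ they send $Y$-computable isomorphisms between such copies to $Y$-computable isomorphisms. On $Z$-computable copies, $\alpha_{\mathcal A}$ and $\beta_{\mathcal B}$ are $Z$-computable. So $\mathcal A\mapsto F(\mathcal A)$ and $\mathcal B\mapsto G(\mathcal B)$ induce well-defined maps on classes modulo $Z$-computable isomorphism, and $\alpha,\beta$ show that they are mutually inverse. If $\mathcal A,\mathcal A'$ are $Y$-computably isomorphic, so are $F(\mathcal A),F(\mathcal A')$. If $F(\mathcal A),F(\mathcal A')$ are $Y$-computably isomorphic, so are $G(F(\mathcal A)),G(F(\mathcal A'))$, and then $\mathcal A,\mathcal A'$ by means of $\alpha_{\mathcal A},\alpha_{\mathcal A'}$.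

With constants, use $(\mathcal A,\bar a)\mapsto(F(\mathcal A),[\bar a])$. In a copy of $(\mathcal L,[\bar s])$ the constants are $\Gamma$-vertices of tag $1$, so it has the form $(\mathcal B,(w_{m_j})_j)$; send it to $(G(\mathcal B),\bar m)$. The first is a copy of $(\mathcal L,[\bar s])$ since an isomorphism $\varphi:(\mathcal S,\bar s)\to(\mathcal A,\bar a)$ gives $F(\varphi)([\bar s])=[\bar a]$. The second is a copy of $(\mathcal S,\bar s)$ by (3). Isomorphisms respect the constants: $F(\varphi)([a])=[\varphi(a)]$; $G(\psi)(m)=m'$ iff $\psi(w_m)=w'_{m'}$; $\alpha_{\mathcal A}(a)=m$ iff $w_m=[a]$; and $\beta_{\mathcal B}(w_m)=[m]$ by (4). So the argument without constants applies unchanged.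

**Step 7.** This step proves (4). Let $U^*=\{([a_1],\dots,[a_n]):\bar a\in U\}$. First let $\mathcal A$ be a computable copy of $\mathcal S$ and $h:\mathcal S\to\mathcal A$ an isomorphism. The induced isomorphism $F(h):\mathcal L\to F(\mathcal A)$ sends $U^*$ to $\{[\bar a]:\bar a\in h(U)\}$. This set is Turing equivalent to $h(U)$, because $a\mapsto[a]\in F(\mathcal A)$ is a computable injection with computable range. And $F(\mathcal A)$ is computable, so the degree of $h(U)$ is the degree of an image of $U^*$ in a computable copy. Conversely let $\mathcal B$ be a computable copy of $\mathcal L$ and $h:\mathcal L\to\mathcal B$ an isomorphism. By (3) there is an isomorphism $\kappa:\mathcal S\to G(\mathcal B)$ with $h([a])=w_{\kappa(a)}$, and by (4) $\beta_{\mathcal B}h([a])=[\kappa(a)]$. As $\beta_{\mathcal B}$ is a computable bijection, $h(U^*)\equiv_T\beta_{\mathcal B}h(U^*)=\{[\kappa(\bar a)]:\bar a\in U\}\equiv_T\kappa(U)$, and $G(\mathcal B)$ is a computable copy of $\mathcal S$. $\blacksquare$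

## 10. The exact range of spectra, and bounded lattices

**Proof of Theorem C(1).** Every spectrum of an automorphically nontrivial structure is the spectrum of a distributive lattice by Theorem A. Conversely, by Lemma 6 an infinite distributive lattice is itself automorphically nontrivial.

For bounded lattices, let $\mathcal L$ be the lattice of Theorem A and $\mathcal L^+=\mathcal L\cup\{0,1\}$ with a new least and a new greatest element. It is a distributive lattice, and $\mathcal L$ is a sublattice. A copy of $\mathcal L$ computes a copy of $\mathcal L^+$. From a copy of $\mathcal L^+$, remove the least and greatest elements, which are two numbers and hence finite information, and renumber; this computes a copy of $\mathcal L$. Both lattices are automorphically nontrivial by Lemma 6, so their spectra are closed upward by Lemma 5 and hence agree. Conversely, infinite bounded distributive lattices are automorphically nontrivial by Lemma 6. The signature makes no difference, since naming $0,1$ changes neither automorphisms (which fix $0$ and $1$ anyway) nor the degrees of diagrams. $\blacksquare$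

## 11. Relatively complemented lattices code no noncomputable set

The lattice $\mathcal L$ consists of two relatively complemented halves ${\downarrow}e$ and ${\uparrow}e$ and the elements that record edges. One may ask for more: a relatively complemented lattice throughout. Theorem C(2) says that this cannot even achieve Proposition 1 for a noncomputable $X$. The reason is that the finite configurations around a finite part of such a lattice are described by finitely many numbers.

**Proof of Theorem C(2).** Let $\mathcal R$ be a countably infinite relatively complemented distributive lattice. Each interval of $\mathcal R$ is bounded, distributive and complemented, so it is a Boolean algebra. A finite Boolean sublattice may have one element.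

**Step 1.** This step is the main point: *if $C\subseteq\mathcal R$ is a finite Boolean sublattice, then the set of finite distributive lattices $D\supseteq C$ that embed in $\mathcal R$ over $C$ (with $C$ fixed pointwise) is c.e.*

Let $b,t$ be the bottom and top of $C$, and $a_1,\dots,a_m$ its atoms, so that $a_i\wedge a_j=b$ for $i\ne j$ and, with $b$, the $a_i$ have join $t$. Every finite lattice $D$ with $C\subseteq D\subseteq\mathcal R$ is contained in a finite Boolean sublattice $E$ of $\mathcal R$, namely the Boolean subalgebra generated by $D$ in $[\bigwedge D,\bigvee D]$; finitely generated Boolean algebras are finite.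

Let $E$ be any Boolean algebra containing $C$ as a sublattice, with bottom $0_E$ and top $1_E$. The elements $b$, the differences $a_i\setminus b$, and $1_E\setminus t$ are pairwise disjoint with join $1_E$. So $E$ is the product of the intervals below them, and shifting by $b$ and $t$ identifies these with
$$E\cong[0_E,b]_E\times\prod_i[b,a_i]_E\times[t,1_E]_E.\tag{5}$$
Under (5) each element of $C$ has coordinate $b$ in $[0_E,b]$, coordinate $b$ or $a_i$ in $[b,a_i]$, and coordinate $t$ in $[t,1_E]$. Hence for finite $E$ the isomorphism type of $E$ over $C$ is determined by the numbers $(n_-,n_1,\dots,n_m,n_+)$ of atoms of the factors, where $n_\pm\ge0$ and $n_i\ge1$.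

Let $N$ be the set of tuples realized by finite Boolean sublattices $E$ with $C\subseteq E\subseteq\mathcal R$. We show that $N$ is computable.

It is nonempty, since $C$ realizes $(0,1,\dots,1,0)$. It is downward closed in each coordinate within the allowed range. If $n_i\ge2$, merge two atoms of the $i$-th factor, that is, pass to the elements of $E$ that contain both or neither; this keeps $C$ and lowers $n_i$ by one. If $n_-\ge1$, let $\alpha$ be an atom of $E$ below $b$ and pass to $\{x\in E:x\ge\alpha\}\supseteq C$. If $n_+\ge1$, let $\alpha$ be an atom of $E$ disjoint from $t$ and pass to $\{x\in E:x\le1_E\setminus\alpha\}\supseteq C$.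

Finally, $N$ is the product of its coordinate projections. Suppose each coordinate of $(n_-,n_1,\dots,n_m,n_+)$ occurs in some tuple of $N$. Then there are $0'\le b$ and $1'\ge t$ in $\mathcal R$ and finite Boolean subalgebras of $[0',b]$, of each $[b,a_i]$, and of $[t,1']$, with $n_-$, $n_i$ and $n_+$ atoms. By (5), applied to the Boolean algebra $[0',1']$ of $\mathcal R$, their product is a finite Boolean subalgebra of $[0',1']\cong[0',b]\times\prod_i[b,a_i]\times[t,1']$. It contains $C$, because the coordinates of elements of $C$ are end points of the factors, and it realizes the given tuple.

So $N$ is a finite product of initial segments of $\omega$ or of $\omega\setminus\{0\}$, hence computable. Now $D\supseteq C$ embeds in $\mathcal R$ over $C$ iff it embeds over $C$ in a finite Boolean $E\supseteq C$ with type in $N$: for "only if", extend the image of $D$ to a finite Boolean sublattice of $\mathcal R$; for "if", use that such an $E$ is isomorphic over $C$ to a sublattice of $\mathcal R$. The right-hand side is c.e.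

**Step 2.** This step builds a copy $\mathcal B$ of $\mathcal R$ that does not compute a given noncomputable $X$. Regard $\vee,\wedge$ as ternary relations. A condition is an injection $p:\{0,\dots,l-1\}\to\mathcal R$, and $D(p)$ is the finite diagram it induces. Write $\Phi^{D(p)}(n){\downarrow}$ if the computation converges and queries only atomic facts about $\mathrm{dom}(p)$. We build a bijection $h:\omega\to\mathcal R$ as a union of conditions. To handle the $k$-th functional $\Phi_k$, given $p$:

- If some $q\supseteq p$ and $n$ have $\Phi_k^{D(q)}(n){\downarrow}\ne X(n)$, pass to $q$.
- Otherwise extend $p$ to a condition $p'$ whose range is a finite Boolean sublattice $C$: take a nonempty extension, generate a finite sublattice (finitely generated distributive lattices are finite), and then generate a Boolean one as in Step 1.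

In the second case we claim that for some $n$ no $q\supseteq p'$ has $\Phi_k^{D(q)}(n){\downarrow}$. Suppose instead that for every $n$ there is such a $q$. The set of diagrams $D(q)$, $q\supseteq p'$, is c.e. by Step 1: they are exactly the diagrams induced by injections $\{0,\dots,l-1\}\to D$ that extend the labeling $p'$ of $C$, where $D\supseteq C$ is a finite distributive lattice embeddable in $\mathcal R$ over $C$. Indeed, $\mathrm{ran}(q)\supseteq C$ generates a finite sublattice $D$ of $\mathcal R$. Conversely, composing such an injection with an embedding over $C$ gives a condition $q\supseteq p'$ with the same diagram. So, given $n$, we can search for a $D(q)$ with $\Phi_k^{D(q)}(n){\downarrow}$. The value found equals $X(n)$, because $q\supseteq p$ and the first case does not apply. Then $X$ would be computable, a contradiction. So the claim holds, and we pass to $p'$.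

Between these steps put the elements of $\mathcal R$ into the range one after another. Let $\mathcal B=h^{-1}(\mathcal R)$. In the first case $\Phi_k^{D(\mathcal B)}(n)\ne X(n)$ for some $n$; in the second $\Phi_k^{D(\mathcal B)}(n)$ diverges for some $n$, since a convergent computation would use only the diagram of a finite initial segment, and so would converge for some condition extending $p'$. So $X\not\le_TD(\mathcal B)$. This proves the first sentence of (2).

**Step 3.** This step draws the consequence. Let $X$ be noncomputable. The structure $(\omega;\mathrm{succ},0,X)$ is infinite and rigid, so it is automorphically nontrivial. The standard copy has degree $\deg_T(X)$, every copy computes $X$ (find the element named $0$, apply $\mathrm{succ}$ to it $n$ times, ask for membership in the unary relation), and by Lemma 5 all degrees above $\deg_T(X)$ occur. So its spectrum is $\{\mathbf d:\mathbf d\ge\deg_T(X)\}$. If an infinite relatively complemented distributive lattice had this spectrum, every copy of it would compute $X$, and $X$ would be computable. So the class is not spectrally universal. $\blacksquare$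

## 12. The element $e$ cannot be found uniformly

The map $G$ used the number $e^{\mathcal B}$. For Theorem A this is harmless, since a single number does not affect Turing reducibility. But the algorithm depends on it, and Theorem C(3) shows that the dependence cannot be removed.

**Proof of Theorem C(3).**

**Step 1.** This step proves the first sentence. Let $\Phi^{D(\mathcal B)}=X$ for all copies $\mathcal B$ of $\mathcal R$, with $\vee,\wedge$ in relational form. To compute $X(n)$, search for a finite diagram $\sigma$, induced by an injection of some $\{0,\dots,l-1\}$ into a finite distributive lattice, with $\Phi^\sigma(n){\downarrow}$ (queries only about $0,\dots,l-1$). Such a $\sigma$ exists: in any copy $\mathcal B$, the computation $\Phi^{D(\mathcal B)}(n)$ uses facts about some $\{0,\dots,l-1\}$, and these elements generate a finite distributive sublattice of $\mathcal B$. Conversely, consider any $\sigma$ that the search finds. Every finite distributive lattice embeds in a finite Boolean lattice, by Birkhoff's theorem, hence in $\mathcal R$. So $\sigma$ is induced by an injection $\{0,\dots,l-1\}\to\mathcal R$. As $\mathcal R$ is countably infinite, this injection extends to a bijection $\omega\to\mathcal R$.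 Therefore $\sigma$ is the diagram of $\{0,\dots,l-1\}$ in some copy of $\mathcal R$, and the value found is $X(n)$. So $X$ is computable.

**Step 2.** This step applies it to $\mathcal L$. Let $X$ be noncomputable, $\mathcal S=(\omega;\mathrm{succ},0,X)$ and $\mathcal L=\Lambda(H_{\mathcal S})$. Every finite Boolean lattice embeds in $\mathcal L$, since ${\uparrow}e\cong\mathrm{Fin}(Q)$ with $Q$ infinite. A single functional computes $X$ from every copy of $\mathcal S$, by the procedure in Step 3 of Section 11; it also works in relational form, by the Convention. By Section 8, a single functional computes $D(G(\mathcal B))$, with $G(\mathcal B)\cong\mathcal S$, from $D(\mathcal B)\oplus\{e^{\mathcal B}\}$ for all copies $\mathcal B$ of $\mathcal L$.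

Suppose a single functional computed the diagram of a copy of $\mathcal S$ from $D(\mathcal B)$ for every copy $\mathcal B$ of $\mathcal L$. Composing it with the functional for $X$ would give a single functional computing $X$ from every $D(\mathcal B)$, and $X$ would be computable by Step 1, a contradiction. Suppose a single functional computed $e^{\mathcal B}$ from $D(\mathcal B)$ for all $\mathcal B$. Combined with the functional for $G$, it would give a functional of the kind just excluded. $\blacksquare$
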